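\title{A uniform bound for the orbits of the variables under locally finite polynomial derivations}

\begin{abstract}
Let $D=\sum V_i\,\partial/\partial X_i$ be a locally finite derivation of $\mathbb C[X_1,\dots,X_n]$ with $\deg V_i\le d$. We show that the dimension of the span of $X_i,DX_i,D^2X_i,\dots$ is bounded by an explicit function of $n$ and $d$. For an arbitrary derivation we bound $\deg D^jX_i$ in terms of $n$, $d$, $j$ and the asymptotic growth rate of these degrees. It follows that the locally finite derivations with coefficients of degree at most $d$ form a Zariski closed set, and so do the locally nilpotent ones. The proof takes the index $\beta$ of a dominant term of the flow of $D$, realizes $1/\beta$ as the value of a fixed coordinate function at a point of a variety defined over $\mathbb Q$, shows that this function takes finitely many values on the variety, and bounds $\beta$ by effective elimination.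
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb C[X]=\mathbb C[X_1,\dots,X_n]$, $\partial_i=\partial/\partial X_i$, and let $D=\sum_{i=1}^nV_i\partial_i$ with $V_i\in\mathbb C[X]$ be a $\mathbb C$-derivation. We put $\deg 0=-\infty$. The \emph{orbit span} of $f\in\mathbb C[X]$ is the vector space
\[
\langle f\rangle_D=\sum_{k\ge0}\mathbb C\,D^kf .
\]
The derivation $D$ is \emph{locally finite} if every orbit span is finite dimensional, and \emph{locally nilpotent} if every $f$ is killed by some power of $D$. Both properties can be tested on the variables. If $W_1,W_2$ are finite-dimensional $D$-stable subspaces, then so are $W_1+W_2$ and, by the Leibniz rule, the span of the products $w_1w_2$; hence the polynomials with finite-dimensional orbit span form a subalgebra. Likewise $D^af=D^bg=0$ implies $D^{a+b}(fg)=0$.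

The number $\dim\langle X_i\rangle_D$ measures the complexity of the flow of the vector field $(V_1,\dots,V_n)$. By the Leibniz formula, $f\mapsto\sum_jD^jf\,t^j/j!$ is a ring homomorphism $\mathbb C[X]\to\mathbb C[X][[t]]$. It therefore sends $f$ to $f(X(t))$, where
\begin{equation}\label{eq:flow}
X_i(t)=\sum_{j\ge0}D^jX_i\,\frac{t^j}{j!},\qquad \partial_tX_i(t)=V_i(X(t)),\qquad X_i(0)=X_i .
\end{equation}
For a polynomial $P$ in one variable, $P(\partial_t)X_i(t)=\sum_jD^j(P(D)X_i)\,t^j/j!$ vanishes if and only if $P(D)X_i=0$. So $\dim\langle X_i\rangle_D$ is the least order of a linear differential equation with constant coefficients satisfied by $X_i(t)$. For locally nilpotent $D$ it equals $1+\deg_tX_i(t)$.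

The following question comes from \cite{source}: can one estimate $\dim\langle X_i\rangle_D$ in terms of $n$ and $d=\max_i\deg V_i$? Precisely, \emph{is there a function $B(n,d)$ such that $\dim\langle X_i\rangle_D\le B(n,d)$ for every locally finite derivation $D=\sum V_i\partial_i$ of $\mathbb C[X_1,\dots,X_n]$ with $\max_i\deg V_i=d$ and every $i$?}

If $d\le1$, then $D$ preserves the space of polynomials of degree at most $1$, so $n+1$ is a bound. Other small cases also suggest a positive answer, and triangular derivations show that a bound must grow at least like $d^{n-1}$.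

\begin{proposition}\label{prop:small}
\begin{enumerate}
\item[(a)] For $n\ge2$, $d\ge2$ any valid bound is at least $1+\frac{d^n-1}{d-1}$.
\item[(b)] For $n=1$ the sharp bound is $2$.
\item[(c)] For $n=2$, $d\ge2$ and locally nilpotent $D$, the sharp bound is $d+2$.
\end{enumerate}
\end{proposition}

There is also a reason for doubt. The derivations with $\max\deg V_i\le d$ form an affine space, with the coefficients of the $V_i$ as coordinates. For $s\ge1$ let $Z_s$ be the set of those $D$ for which $X_i,DX_i,\dots,D^sX_i$ are linearly dependent for each $i$. It is Zariski closed, because the coefficients of $D^jX_i$ are polynomials in the coefficients of $D$ and linear dependence is the vanishing of minors. Moreover $D\in Z_s$ if and only if $\dim\langle X_i\rangle_D\le s$ for all $i$: a dependence expresses some $D^{s'}X_i$ with $s'\le s$ through lower terms, and then the span of the lower terms is $D$-stable. So the locally finite derivations are the union of the chain $Z_1\subset Z_2\subset\cdots$, and a bound valid for $\max\deg V_i\le d$ exists exactly when this chain stabilizes.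 Noetherianity says nothing about \emph{ascending} chains of closed sets, and such chains do fail to stabilize in closely related problems.

\begin{example}\label{ex:model}
Let $D_\lambda=\lambda X_1X_2\,\partial_1-X_2^2\,\partial_2$ with $\lambda\in\mathbb C$. Since $D_\lambda(X_1X_2^j)=(\lambda-j)X_1X_2^{j+1}$, we have $D_\lambda^jX_1=\lambda(\lambda-1)\cdots(\lambda-j+1)X_1X_2^j$. Thus $\dim\langle X_1\rangle_{D_\lambda}=\lambda+1$ if $\lambda$ is a nonnegative integer, and the dimension is infinite otherwise. With $n=d=2$ fixed, the finite values are unbounded. This is not a counterexample, because $D_\lambda^jX_2=(-1)^jj!\,X_2^{j+1}$ and $D_\lambda$ is not locally finite. But any proof of a bound for $X_1$ must use the hypothesis on \emph{all} variables, and it must exclude that an integer exponent of the flow is a free parameter among the coefficients.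
\end{example}

The answer to the question is yes. For $d\ge2$ put
\[
\mu=\binom{n+d}{n},\qquad M=n\mu,\qquad N=M+n,\qquad J(n,d)=N^{N^{N^{14}}},
\]
\[
B(n,d)=\binom{n+1+(d-1)J(n,d)}{n},
\]
and put $B(n,d)=n+1$ for $d\le1$. Here $\mu$ is the number of monomials of degree at most $d$, $M$ is the number of coefficients of $D$, and $B(n,d)$ for $d\ge2$ is the dimension of the space of polynomials of degree at most $1+(d-1)J(n,d)$.

\begin{theorem}\label{thm:lf}
Let $D=\sum V_i\partial_i$ be locally finite with $\max\deg V_i\le d$. Then $\dim_{\mathbb C}\langle X_i\rangle_D\le B(n,d)$ for all $i$. If $d\ge2$, moreover $\deg D^kX_i\le1+(d-1)J(n,d)$ for all $k,i$.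
\end{theorem}

The degree bound is the case $\rho=0$ of an estimate for all derivations.

\begin{theorem}\label{thm:growth}
Let $d\ge2$ and let $D=\sum V_i\partial_i$ be any derivation of $\mathbb C[X]$ with $\max\deg V_i\le d$. Put
\[
\rho=\inf\{\theta>0:\ \deg D^jX_i-j\theta\to-\infty\ (j\to\infty)\ \text{for all }i\}.
\]
Then $0\le\rho\le d-1$ and $\deg D^jX_i\le1+\rho j+(d-1-\rho)J(n,d)$ for all $i,j$. Moreover $D$ is locally finite if and only if $\rho=0$.
\end{theorem}

The number $\rho$ is the asymptotic growth rate of the degrees $\deg D^jX_i$. The theorem says that the degrees cannot run ahead of this rate by more than an amount that depends only on $n$ and $d$. For $D_\lambda$ we have $\rho=1=d-1$, and the estimate is the trivial one.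

\begin{corollary}\label{cor:closed}
Let $d\ge2$ and $B=B(n,d)$. In the affine space of derivations with $\max\deg V_i\le d$, the locally finite ones form a Zariski closed set, defined by the condition that $X_i,DX_i,\dots,D^BX_i$ are linearly dependent for each $i$. The locally nilpotent ones form a Zariski closed set, defined by $D^BX_i=0$ for all $i$.
\end{corollary}

No optimality of $J(n,d)$ or $B(n,d)$ is claimed for general $n$.

Section~\ref{sec:small} proves Proposition~\ref{prop:small}. Section~\ref{sec:reduction} reduces the theorems to a bound for one integer $\beta$, and Section~\ref{sec:model} explains on the family $D_\lambda$ how $\beta$ will be bounded. Sections~\ref{sec:field} and~\ref{sec:universal} introduce a valued field $\mathcal E$ that contains the flow and finitely many varieties $\Sigma_\Theta$ that depend only on $n$ and $d$. Section~\ref{sec:point} produces a point of some $\Sigma_\Theta$ at which the coordinate $\sigma$ equals $1/\beta$, Section~\ref{sec:rigid} shows that $\sigma$ takes finitely many values on $\Sigma_\Theta$, and Section~\ref{sec:effective}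 makes this effective. Besides standard commutative algebra we use Hironaka's resolution of singularities, the B\'ezout inequality, Koll\'ar's effective Nullstellensatz and, only for Proposition~\ref{prop:small}(c), Rentschler's theorem.

\section{Small cases and lower bounds}\label{sec:small}

\begin{proof}[Proof of Proposition~\ref{prop:small}]
(a) Let $D=\partial_1+X_1^d\partial_2+\dots+X_{n-1}^d\partial_n$, so that $\max\deg V_i=d$. By \eqref{eq:flow}, $X_1(t)=X_1+t$ and $\partial_tX_k(t)=X_{k-1}(t)^d$. Hence $X_k(t)$ is a polynomial in $t$ of degree $\nu_k$, where $\nu_1=1$ and $\nu_k=d\nu_{k-1}+1$. So $D$ is locally nilpotent, $\nu:=\nu_n=1+d+\dots+d^{n-1}=\frac{d^n-1}{d-1}$, and $D^\nu X_n\ne0=D^{\nu+1}X_n$. The elements $D^jX_n$, $0\le j\le\nu$, are linearly independent: apply $D^{\nu-j_0}$ to a relation whose lowest term has index $j_0$. The dimension is $1+\nu$.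

(b) Let $D=V\partial_1$ with $\deg V\ge2$. For nonconstant $f$ we have $\deg Df=\deg f+\deg V-1$, so $\deg D^kX_1=1+k(\deg V-1)\to\infty$ and $D$ is not locally finite. Hence a locally finite $D$ has $\deg V\le1$ and $\dim\langle X_1\rangle_D\le2$, with equality for $D=\partial_1$. (For $n=1$, $d\ge2$ there is no locally finite derivation with $\deg V=d$.)

(c) Let $D\ne0$. Rentschler's theorem gives $f,g$ with $\mathbb C[f,g]=\mathbb C[X_1,X_2]$ and a polynomial $h\ne0$ in one variable such that $Df=0$, $Dg=h(f)$. The derivation $D_f=f_{X_2}\partial_1-f_{X_1}\partial_2$ kills $f$ and sends $g$ to minus the Jacobian determinant of $(f,g)$, a nonzero constant. So $D=c\,h(f)D_f$ with $c\in\mathbb C^*$. Let $e=\deg f\ge1$. The leading form of $f$ has a nonzero partial derivative, so $\max(\deg f_{X_1},\deg f_{X_2})=e-1$ and $d=e\deg h+e-1\ge e-1$.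

Write $X_i=P_i(f,g)$ and $k=\deg_gP_i$. We claim $k\le e$, and may assume $k\ge1$. The map $s\mapsto(P_1(c_1,s),P_2(c_1,s))$ is a bijection from $\mathbb C$ onto the curve $f=c_1$. For general $c_1$ the polynomial $P_i(c_1,s)$ has degree $k$ in $s$, and then for general $c_2$ the equation $P_i(c_1,s)=c_2$ has $k$ distinct roots. So the line $X_i=c_2$ meets the curve in exactly $k$ points. The restriction of $f-c_1$ to the line is thus a nonzero polynomial of degree at most $e$ with $k$ roots, and $k\le e$. In the coordinates $(f,g)$ we have $D^j=h(f)^j(\partial/\partial g)^j$, so $D^{e+1}X_i=0$ and $\dim\langle X_i\rangle_D\le e+1\le d+2$. Equality holds for $D=\partial_1+X_1^d\partial_2$ and $X_2$, by (a) with $n=2$.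
\end{proof}

\section{Reduction to a dominant index}\label{sec:reduction}

The case $d\le1$ of Theorem~\ref{thm:lf} was settled in Section~\ref{sec:intro}. \emph{From now on $d\ge2$}, and $D=\sum V_i\partial_i$ is a derivation with
\[
V_i=\sum_{|\alpha|\le d}p_{i\alpha}X^\alpha,\qquad p=(p_{i\alpha})\in\mathbb C^M .
\]
For $\theta>0$ consider the condition
\[
(\ast_\theta)\qquad \deg D^jX_i-j\theta\to-\infty\ \text{ as } j\to\infty,\ \text{ for all } i .
\]
Since $\deg Df\le\deg f+d-1$, we have $\deg D^jX_i\le1+j(d-1)$, so $(\ast_\theta)$ holds for $\theta>d-1$. If it holds for $\theta$, it holds for all larger values. Hence $0\le\rho\le d-1$, and $(\ast_\theta)$ holds for all $\theta>\rho$.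

We want to bound the sequence $\deg D^jX_i$ from above, and we do so through its supporting lines. For $\theta>\rho$ let
\[
g_i(\theta)=\max_{j\ge0}\,(\deg D^jX_i-j\theta).
\]
The term $j=0$ gives $g_i\ge1$. Let $\theta_0>\rho$. For all large $j$ we have $\deg D^jX_i-j\theta_0<1$, so on $[\theta_0,\infty)$ the function $g_i$ is the maximum of finitely many affine functions with integer coefficients and distinct slopes $-j$. It is therefore continuous and piecewise linear. Two of these affine functions can agree only at a rational $\theta$. So for irrational $\theta$ the maximum is attained at a unique index $j_i(\theta)$, the \emph{dominant index}, and $g_i'(\theta)=-j_i(\theta)$. If $\rho<d-1$, then $g_i(d-1)=1$ by the trivial degree bound.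

\begin{example}\label{ex:newton}
Let $D=X_2^2\partial_1+X_3^2\partial_2$, $n=3$, $d=2$. Then
\[
X_1(t)=X_1+X_2^2\,t+X_2X_3^2\,t^2+\tfrac13X_3^4\,t^3,
\]
so $g_1(\theta)=\max(1,2-\theta,3-2\theta,4-3\theta)$. For $0<\theta<1$ we get $g_1(\theta)=4-3\theta$ and $j_1(\theta)=3$.
\end{example}

Since $g_i(d-1)$ is known, a bound for the slope of $g_i$ bounds $g_i$.

\begin{proposition}[Main Proposition]\label{prop:main}
If $\theta\in(0,d-1)$ is irrational and $(\ast_\theta)$ holds, then $j_i(\theta)\le J(n,d)$ for all $i$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:lf}, \ref{thm:growth} and Corollary~\ref{cor:closed} from Proposition~\ref{prop:main}]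
Write $J=J(n,d)$. If $\rho=d-1$, the estimate of Theorem~\ref{thm:growth} is the trivial degree bound. If $\rho<\theta<d-1$, then
\[
g_i(\theta)=g_i(d-1)+\int_\theta^{d-1}j_i(\theta')\,d\theta'\le1+(d-1-\theta)J,
\]
so $\deg D^jX_i\le j\theta+1+(d-1-\theta)J$ for all $j$. Let $\theta\to\rho$ to obtain the estimate.

If $D$ is locally finite, the degrees $\deg D^jX_i$ are bounded, so $(\ast_\theta)$ holds for all $\theta>0$ and $\rho=0$. If $\rho=0$, the estimate places all $D^jX_i$ in the space of polynomials of degree at most $1+(d-1)J$, which has dimension $B(n,d)$; in particular $D$ is locally finite. This proves both theorems.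

By Theorem~\ref{thm:lf} the locally finite derivations form the closed set $Z_B$ of Section~\ref{sec:intro}. If $D$ is locally nilpotent, then it is locally finite and acts nilpotently on $\langle X_i\rangle_D$, a space of dimension at most $B$, so $D^BX_i=0$. Conversely, these equations, which are polynomial in $p$, imply local nilpotency, since it can be tested on the variables.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:main}. Permuting the variables, we may take $i=1$. \emph{We fix an irrational $\theta\in(0,d-1)$ with $(\ast_\theta)$, put $\beta=j_1(\theta)$, and assume $\beta\ge1$}, since otherwise there is nothing to prove.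

\section{An intrinsic clock, and an exponent that moves}\label{sec:model}

\subsection{Reading $\beta$ from a rational function}
Think of $X$ as large of order $1$ and of $t$ as small of order $\theta$. Then the term $D^jX_1\,t^j/j!$ of $X_1(t)$ has order $\deg D^jX_1-j\theta$, and $X_1(t)\approx ct^\beta$ with $c$ independent of $t$. Neither $t$ nor $\beta$ is a function of $X$, but along the flow
\[
z=\frac{X_1}{DX_1}\approx\frac t\beta,\qquad \sigma=Dz=1-\frac{X_1\,D^2X_1}{(DX_1)^2}\approx\frac1\beta .
\]
In Example~\ref{ex:newton} the dominant terms of $X_1(t)$ and its first two derivatives are $\frac13X_3^4t^3$, $X_3^4t^2$, $2X_3^4t$, and $\sigma\approx1-\frac23=\frac13$. So $z$ is a clock, and $1/\beta$ is a limit value of $\sigma$, a fixed rational function of $X$ and of the coefficients of $D$. The task is to find algebraic conditions, satisfied in the limit, under which $\sigma$ has only finitely many possible values. If $X_1=ct^\beta$ moved in a family with variable exponent, its logarithmic variation would be $\dot c/c+\dot\beta\log t$. So we look for an algebraic way to say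 that the variations of the flow contain no logarithm. Variations are measured by differential forms.

\subsection{Differentials}
For a ring $R\supset\mathbb Q$ let $\Omega_R$ be the module of K\"ahler differentials of $R$ over $\mathbb Q$. We write $\mathsf d\colon R\to\Omega_R$, to keep it apart from the degree $d$. Every derivation $Y$ from $R$ to an $R$-module factors uniquely as an $R$-linear map, again denoted $Y$, after $\mathsf d$. If $R$ is a localization of a polynomial ring $\mathbb Q[x_1,\dots,x_N]$, then $\Omega_R$ is free with basis $\mathsf dx_1,\dots,\mathsf dx_N$. For a derivation $\mathbf D$ of such an $R$, the \emph{Lie derivative} is the additive map $L_{\mathbf D}\colon\Omega_R\to\Omega_R$ with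
\[
L_{\mathbf D}(f\,\mathsf dg)=\mathbf Df\,\mathsf dg+f\,\mathsf d(\mathbf Dg).
\]
It exists: define it by this formula for $g=x_k$; then $g\mapsto L_{\mathbf D}\mathsf dg-\mathsf d\mathbf Dg$ is a derivation that vanishes on the $x_k$. For a unit $g$ one gets $L_{\mathbf D}(\mathsf dg/g)=\mathsf d(\mathbf Dg/g)$.

Let now $\mathcal K=\mathbb Q(\mathbf q,X)$ be a rational function field in $X_1,\dots,X_n$ and finitely many parameters $\mathbf q$, and let $\mathbf D$ be a derivation of $\mathcal K$ with $\mathbf D\mathbf q=0$ and $\mathbf DX_1\ne0$. Put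
\begin{equation}\label{eq:clock}
y_i=\frac1{X_i},\quad z=\frac{X_1}{\mathbf DX_1},\quad \delta=z\mathbf D,\quad \sigma=\mathbf Dz=\frac{\delta z}z,\quad \varpi=\frac{\mathsf dz}z,\quad \nabla=zL_{\mathbf D}.
\end{equation}
The $y_i$ are used because they are small when the $X_i$ are large, and $\delta$ plays the role of $\beta^{-1}t\,\partial_t$. From $\mathbf Dw=z^{-1}\delta w$ we get $L_{\mathbf D}\mathsf dw=\mathsf d(z^{-1}\delta w)$, and also $L_{\mathbf D}\varpi=\mathsf d(z^{-1}\sigma)$ and $L_{\mathbf D}(\mathsf dX_1/X_1)=\mathsf d(z^{-1})$. Multiplying by $z$ gives, for $w,f\in\mathcal K$ and $\omega\in\Omega_{\mathcal K}$,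
\begin{equation}\label{eq:nabla}
\nabla\mathsf dw=\mathsf d(\delta w)-(\delta w)\varpi,\qquad \nabla\varpi=\mathsf d\sigma-\sigma\varpi,\qquad \nabla(f\omega)=(\delta f)\omega+f\nabla\omega,
\end{equation}
\begin{equation}\label{eq:primitive}
\nabla(\mathsf dX_1/X_1)=-\varpi .
\end{equation}

\subsection{The family $D_\lambda$}
Take $\mathcal K=\mathbb Q(\lambda,X_1,X_2)$ and $\mathbf D=\lambda X_1X_2\partial_1-X_2^2\partial_2$ as in Example~\ref{ex:model}. The flow is
\[
X_1(t)=X_1(1+tX_2)^\lambda,\qquad X_2(t)=X_2(1+tX_2)^{-1},
\]
and its variation with respect to the parameter is $\partial_\lambda X_1(t)=X_1(t)\log(1+tX_2)$. We have $\mathbf Dy_2=1$, hence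
\[
z=y_2/\lambda,\quad\sigma=1/\lambda,\quad\delta y_1=-y_1,\quad\delta y_2=y_2/\lambda,\quad\varpi=\mathsf dy_2/y_2-\mathsf d\lambda/\lambda .
\]
Let $R=\mathbb Q[\lambda,\lambda^{-1},y_1,y_2]$, $\mathfrak a=(y_1,y_2)$, and let $L$ be the free $R$-module with basis $\mathsf d\lambda,\mathsf dy_1,\varpi$. It contains $\mathsf dy_2=y_2(\varpi+\mathsf d\lambda/\lambda)$ and $\mathsf d\sigma=-\mathsf d\lambda/\lambda^2$. By \eqref{eq:nabla},
\[
\nabla\mathsf d\lambda=0,\qquad\nabla\mathsf dy_1=-\mathsf dy_1+y_1\varpi,\qquad\nabla\varpi=-\lambda^{-1}(\varpi+\mathsf d\lambda/\lambda).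
\]
So $\nabla L\subset L$, and since $\delta R\subset\mathfrak a$, the operator $\nabla$ induces an $R/\mathfrak a$-linear map $\bar\nabla$ on $L/\mathfrak aL$. Its image is spanned by $\mathsf dy_1$ and $\varpi+\mathsf d\lambda/\lambda$. We note three facts.

\emph{The class of $\varpi$ is not in the image of $\bar\nabla$}, although $\varpi$ has the primitive $-\mathsf dX_1/X_1=\mathsf dy_1/y_1$ outside $L$.

\emph{This is forced by the motion of $\sigma$.} Let $\xi=\partial/\partial\lambda$, and let $\varphi$ be the linear functional on $L/\mathfrak aL$ with $\varphi(\mathsf d\lambda)=\xi\lambda=1$, $\varphi(\mathsf dy_1)=0$ and $\varphi(\varpi)=\xi\sigma/\sigma=-1/\lambda$. The last value is chosen to make $\varphi(\mathsf d\sigma-\sigma\varpi)=0$. Then $\varphi$ kills the image of $\bar\nabla$ and does not kill $\varpi$.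

\emph{This goes with a Jordan block.} The form $\omega_0=\mathsf dX_1/X_1-\lambda\varpi$ satisfies $\nabla\omega_0=\mathsf d\lambda/\lambda\ne0$ and $\nabla^2\omega_0=0$, just as $t\partial_t\log t=1$ and $(t\partial_t)^2\log t=0$.

The proof of Proposition~\ref{prop:main} plays the last two facts against each other, for the family of \emph{all} derivations of degree at most $d$. The condition we look for is ``$\bar\varpi$ lies in the image of $\bar\nabla$''. Under $(\ast_\theta)$ the variations of the flow are power series with good convergence, the operator $t\partial_t$ on forms is diagonalizable, and then a primitive outside $L$ yields a primitive in $L/\mathfrak aL$; so the condition holds (Section~\ref{sec:point}). Wherever $\sigma$ can move there is a functional $\varphi$ as above; so the condition freezes $\sigma$ (Section~\ref{sec:rigid}).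

\section{A valued field that contains the flow}\label{sec:field}

We make ``large'', ``small'' and ``limit'' precise by a valuation.

\subsection{The field $\mathcal E$}
Let $u=-\deg$ on $\mathbb C(X)$, that is, $u(f/g)=\deg g-\deg f$. This is a discrete valuation that vanishes on $\mathbb C^*$. Let $K$ be the completion, $r$ a uniformizer (so $u(r)=1$) and $k\supset\mathbb C$ the residue field. Put
\[
\mathcal E=\Bigl\{\sum_{j\in\mathbb Z}c_jt^j:\ c_j\in K,\ u(c_j)+j\theta\to+\infty\text{ as }|j|\to\infty\Bigr\},\qquad v\Bigl(\sum c_jt^j\Bigr)=\min_j\,(u(c_j)+j\theta).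
\]
Products are well defined. In the coefficient $\sum_jc_jc'_{l-j}$ of $t^l$ the terms satisfy
\[
u(c_jc'_{l-j})+l\theta=(u(c_j)+j\theta)+(u(c'_{l-j})+(l-j)\theta).
\]
Both summands are bounded below and tend to $\infty$ with $|j|$ and $|l-j|$, respectively. So the sum converges in $K$, and the product lies in $\mathcal E$ because $|j|\ge|l|/2$ or $|l-j|\ge|l|/2$. Also $v(ff')\ge v(f)+v(f')$. Since truncations converge for $v$, the ring axioms and the Leibniz rule for $\partial_t=d/dt$ pass from $K[t,t^{-1}]$ to $\mathcal E$.

Here the irrationality of $\theta$ enters: the numbers $u(c_j)+j\theta$ with $c_j\ne0$ are distinct for distinct $j$, so each $f\ne0$ has a unique \emph{dominant term} $c_jt^j$ of least value. Put $j(f)=j$. In a product, the product of the dominant terms has smaller value than every other product of terms. Hence $v(ff')=v(f)+v(f')$ and $j(ff')=j(f)+j(f')$, and $v$ is a valuation. The ring $\mathcal E$ is complete for $v$: the coefficients of a Cauchy sequence converge in $K$, uniformly in $j$ with respect to $u(c_j)+j\theta$. Every $f\ne0$ can be written as $c_jt^j(1+h)$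 with $v(h)>0$, and $(1+h)^{-1}=\sum(-h)^l$ converges, so $\mathcal E$ is a field. Let $\mathcal O=\{v\ge0\}$ be its valuation ring and $\mathfrak m=\{v>0\}$ the maximal ideal. A term of value $0$ must have $j=0$. Hence $\mathcal O/\mathfrak m=k$, the residue map $\pi\colon\mathcal O\to k$ sends $\sum c_jt^j$ to the residue of $c_0$, and $j(f)=0$ for $f\in\mathcal O^\times$.

Let $E=t\partial_t$, so $E(\sum c_jt^j)=\sum jc_jt^j$. As $u$ vanishes on nonzero integers, $v(Ef)\ge v(f)$. Two facts will be used constantly.
\begin{enumerate}
\item[(F1)] The $t^0$-coefficient of $Ef$ is $0$ for every $f\in\mathcal E$. Hence $\pi(Ef)=0$ whenever $Ef\in\mathcal O$, and in particular $E(\mathcal O)\subset\mathfrak m$.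
\item[(F2)] For $f\ne0$ we have $Ef/f\in\mathcal O$ and $\pi(Ef/f)=j(f)$. Indeed, if $f=c_jt^j(1+h)$, then $Ef/f=j+Eh/(1+h)$ with $v(Eh)>0$.
\end{enumerate}
Let $\mathcal E^+\subset\mathcal E$ be the closed subring of series with $c_j=0$ for $j<0$; it is also a subring of $K[[t]]$. Unlike $\mathcal E$, where $t^{-1}$ has no primitive, it is stable under termwise integration $\int_0$, which raises the value of each term by $\theta$.

Condition $(\ast_\theta)$ says exactly that $X_i(t)\in\mathcal E^+$ for all $i$. Hence $f(X(t))\in\mathcal E^+$ for $f\in\mathbb C[X]$, and \eqref{eq:flow} holds in $\mathcal E^+$. By the definitions,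
\begin{equation}\label{eq:values}
v(X_i(t))=-g_i(\theta)\le-1,\qquad j(X_1(t))=\beta .
\end{equation}

\subsection{Lattices stable under $E$}
A \emph{lattice} in an $N$-dimensional $\mathcal E$-vector space is a finitely generated $\mathcal O$-submodule $L$ that spans the space. \emph{Every generating family of a lattice contains an $\mathcal O$-basis, with $N$ elements.} Indeed, choose members whose images form a basis of $L/\mathfrak mL$. They generate $L$ by Nakayama's lemma. They are independent, since a nontrivial relation, divided by its coefficient of least value, would give a nontrivial relation in $L/\mathfrak mL$.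

To speak of $\bar\nabla$ we need a stable lattice, and to describe it algebraically we need to generate it in a number of steps that depends only on $n$ and $d$. The next lemma provides both, together with a diagonalization of $E$.

\begin{lemma}[Lattice Lemma]\label{lem:lattice}
Let $S\subset\mathcal E^N$ be a finite spanning set, and let $E$ act componentwise. Then $L=\sum_{l<N}\sum_{x\in S}\mathcal O\,E^lx$ satisfies $EL\subset L$ and has an $\mathcal O$-basis $e_1,\dots,e_N$ of the form $e_i=c_it^{b_i}$ with $c_i\in K^N$, $b_i\in\mathbb Z$; thus $Ee_i=b_ie_i$.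
\end{lemma}

\begin{proof}
Let $L_\infty=\sum_{l\ge0}\sum_{x\in S}\mathcal O\,E^lx$. Since $E(fx)=(Ef)x+fEx$ and $E\mathcal O\subset\mathcal O$, this is the smallest $E$-stable $\mathcal O$-submodule that contains $S$. The difficulty is that it is not visibly finitely generated.

Write each standard basis vector $\varepsilon_a$ as an $\mathcal E$-combination of $S$, and choose $q\in\mathbb Z$ so large that $r^q$ times each coefficient lies in $\mathcal O$. Then $r^q\mathcal O^N\subset\sum_{x\in S}\mathcal Ox\subset L_\infty$. For $x=\sum_jx_jt^j\in S$, $x_j\in K^N$, let $I_x$ be the finite set of those $j$ for which some component of $x_jt^j$ has value less than $q$. For $j_0\in I_x$ let $P(T)=\prod_{j\in I_x\setminus\{j_0\}}\frac{T-j}{j_0-j}\in\mathbb Q[T]$. Then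
\[
P(E)x=\sum_jP(j)x_jt^j=x_{j_0}t^{j_0}+\sum_{j\notin I_x}P(j)x_jt^j
\]
lies in $L_\infty$, and the last sum lies in $r^q\mathcal O^N$ because the $P(j)$ are rational numbers. So $x_{j_0}t^{j_0}\in L_\infty$. Let $L'$ be the $\mathcal O$-module generated by the $r^q\varepsilon_a$ and the $x_jt^j$ with $x\in S$, $j\in I_x$. Then $L'\subset L_\infty$ and $S\subset L'$, and $L'$ is $E$-stable since its generators are eigenvectors of $E$. Hence $L_\infty=L'$ is a lattice, and a basis chosen among these generators has the required form.

By (F1), $E$ induces a $k$-linear map $\bar E$ on the $N$-dimensional space $L_\infty/\mathfrak mL_\infty$, which is spanned by the $\bar E^l\bar x$. By the Cayley--Hamilton theorem those with $l<N$ already span it. Nakayama's lemma gives $L=L_\infty$.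
\end{proof}

\section{The universal derivation and the varieties $\Sigma_\Theta$}\label{sec:universal}

The coefficients of $D$ are arbitrary complex numbers, and the exponent may depend on them, as in Example~\ref{ex:model}. We therefore treat them as variables; everything in this section is defined over $\mathbb Q$ and depends only on $n$ and $d$. Let $\mathbf p=(\mathbf p_{i\alpha})=(\mathbf p_1,\dots,\mathbf p_M)$ be indeterminates, $\mathcal K=\mathbb Q(\mathbf p,X)=\mathbb Q(\mathbf p,y)$, and let $\mathbf D$ be the derivation of $\mathcal K$ with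
\[
\mathbf D\mathbf p=0,\qquad\mathbf DX_i=\mathbf V_i:=\sum_{|\alpha|\le d}\mathbf p_{i\alpha}X^\alpha .
\]
The space $\Omega=\Omega_{\mathcal K}$ has dimension $N$. We use the notation \eqref{eq:clock} and write $y_i^{(l)}=\delta^ly_i$, $\sigma^{(l)}=\delta^l\sigma$. Let $\mathfrak G$ be the finite family of forms
\[
\varpi,\qquad\mathsf d\mathbf p_m\ (1\le m\le M),\qquad\mathsf dy_i^{(l)},\ \mathsf d\sigma^{(l)}\quad(1\le i\le n,\ 0\le l\le N-1),
\]
indexed by these symbols as formal labels; different labels may give equal forms. To a member $\omega$ of $\mathfrak G$ attach the function $s_\omega=\delta w$ if the label is $\mathsf dw$, and $s_\omega=\sigma$ if the label is $\varpi$. Then \eqref{eq:nabla} reads, in all cases,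
\begin{equation}\label{eq:uniform}
\nabla\omega=\mathsf ds_\omega-s_\omega\varpi .
\end{equation}
Each $s_\omega$ is $0$, or $y_i^{(l)}$ or $\sigma^{(l)}$ with $1\le l\le N$, or (for $\varpi$) $\sigma$.

The lattice attached to $D$ will be generated by $\mathfrak G$, but which members form a basis depends on $D$. We allow all choices. A \emph{type} $\Theta$ is a set of $N$ labels whose forms $\omega_1,\dots,\omega_N$ are a $\mathcal K$-basis of $\Omega$. There are finitely many types. Given $\Theta$, put $s_a=s_{\omega_a}$ and define $A_c,A_{ac},B_{ac}\in\mathcal K$ by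
\[
\varpi=\sum_cA_c\,\omega_c,\qquad\mathsf ds_a=\sum_cA_{ac}\,\omega_c,\qquad B_{ac}=A_{ac}-s_aA_c .
\]
By \eqref{eq:uniform}, $\nabla\omega_a=\sum_cB_{ac}\,\omega_c$. The \emph{coordinate functions} of $\Theta$ are the following $m$ elements of $\mathcal K$, again counted by their labels:
\begin{equation}\label{eq:coord}
\mathbf p_1,\dots,\mathbf p_M;\quad y_i^{(l)},\ \sigma^{(l)}\ (0\le l\le N);\quad z;\quad A_c,\ A_{ac}\ (1\le a,c\le N).
\end{equation}
Let $I_\Theta$ be the kernel of the map $\mathbb Q[w_1,\dots,w_m]\to\mathcal K$ that sends the variables to the coordinate functions, $R_\Theta$ its image, and $U_\Theta\subset\mathbb A^m$ the variety defined by $I_\Theta$. As $\mathbf p$ and $y$ are among the coordinate functions, $R_\Theta$ has fraction field $\mathcal K$, and $U_\Theta$ is the closure of the graph of a rational map on $\mathbb A^N$. For a field $F\supset\mathbb Q$, an $F$-point of $U_\Theta$ is a ring homomorphism $R_\Theta\to F$; these points record the possible simultaneous finite limit values of the coordinate functions. We denote the coordinates of $\mathbb A^m$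 by the symbols \eqref{eq:coord}, and regard $B_{ac}$ as a polynomial of degree at most $2$ in them. Let $\Sigma_\Theta\subset U_\Theta\times\mathbb A^N$, with coordinates $\eta_1,\dots,\eta_N$ on the second factor, be the closed subset defined by
\begin{equation}\label{eq:sigma}
y_i^{(l)}=\sigma^{(l)}=0\ \ (1\le l\le N),\qquad z=0,\qquad\sum_a\eta_aB_{ac}=A_c\ \ (1\le c\le N).
\end{equation}
The last equations say that, in the limit, $\varpi=\nabla(\sum_a\eta_a\omega_a)$.

\section{The flow of $D$ defines a point of some $\Sigma_\Theta$}\label{sec:point}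

\begin{proposition}\label{prop:point}
There are a type $\Theta$ and a point of $\Sigma_\Theta(k)$ with $\sigma=1/\beta$.
\end{proposition}

\begin{proof}
Let $\mathrm{ev}\colon\mathbb Q[\mathbf p,X]\to\mathcal E$ be the homomorphism $\mathbf p\mapsto p$, $X\mapsto X(t)$. It need not be injective, so it extends not to $\mathcal K$ but to the localization $\mathcal K_0\subset\mathcal K$ of $\mathbb Q[\mathbf p,X]$ at the prime ideal $\ker\mathrm{ev}$. An element of $\mathcal K_0$ is a unit if and only if its image is nonzero. The derivation $\mathbf D$ preserves $\mathcal K_0$, and $\mathrm{ev}\circ\mathbf D=\partial_t\circ\mathrm{ev}$, since both sides are derivations along $\mathrm{ev}$ that agree on the generators by \eqref{eq:flow}. We suppress $\mathrm{ev}$ and speak of values and residues of elements of $\mathcal K_0$.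

\medskip\noindent\emph{Step 1: residues of the functions.}
By \eqref{eq:values}, $X_i$ is a unit of $\mathcal K_0$ and $v(y_i)\ge1$. By (F2), $t\,\mathbf DX_1/X_1=EX_1(t)/X_1(t)$ lies in $\mathcal O$ and has residue $\beta$. As $\beta\ne0$, it is a unit of $\mathcal O$. Hence $\mathbf DX_1$ and $z$ are units of $\mathcal K_0$, the derivation $\delta$ preserves $\mathcal K_0$, all $y_i^{(l)},\sigma^{(l)}$ lie in $\mathcal K_0$, and
\[
\gamma:=z/t\in\mathcal O^\times,\qquad\pi(\gamma)=1/\beta,\qquad v(z)=\theta>0,\qquad j(z)=1 .
\]
On $\mathcal E$ put $\delta=z\partial_t=\gamma E$, which is compatible with $\delta$ on $\mathcal K_0$. By (F1), $\delta(\mathcal O)\subset\mathfrak m$. By (F2), $\sigma=\gamma\,Ez/z\in\mathcal O$ and $\pi(\sigma)=j(z)/\beta=1/\beta$. Therefore $y_i^{(l)},\sigma^{(l)}\in\mathfrak m$ for all $l\ge1$. Finally $\mathbf p_m\mapsto p_m\in\mathbb C\subset\mathcal O$. In particular $s_\omega\in\mathcal O$ for all $\omega$ in $\mathfrak G$.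

\medskip\noindent\emph{Step 2: variations of the flow trivialize the forms.}
Let $\mathcal H=\mathcal E\otimes_{\mathcal K_0}\Omega_{\mathcal K_0}$, an $\mathcal E$-vector space with basis $\mathsf d\mathbf p_m,\mathsf dX_i$, and let $\nabla_t(f\otimes\omega)=\partial_tf\otimes\omega+f\otimes L_{\mathbf D}\omega$. This is well defined because $\mathrm{ev}\circ\mathbf D=\partial_t\circ\mathrm{ev}$. To apply Lemma~\ref{lem:lattice} we need an isomorphism $\mathcal H\cong\mathcal E^N$ that takes $\nabla_t$ to $\partial_t$.

Call a derivation $Y\colon\mathcal K_0\to\mathcal E$ along $\mathrm{ev}$ a \emph{variation} if $\partial_tY=Y\mathbf D$. It defines an $\mathcal E$-linear functional $Y$ on $\mathcal H$, and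
\[
Y\nabla_t(f\otimes\mathsf dg)=\partial_tf\cdot Yg+f\,Y\mathbf Dg=\partial_t(f\,Yg)=\partial_tY(f\otimes\mathsf dg).
\]
Expanding $(\partial_tY-Y\mathbf D)(ab)$, the terms $\mathbf Da\cdot Yb$ and $\mathbf Db\cdot Ya$ cancel, so $\partial_tY-Y\mathbf D$ is a derivation along $\mathrm{ev}$. Thus $Y$ is a variation if and only if $\partial_tY(\mathbf p_m)=0$ and, with $\mathsf J_{il}=(\partial_lV_i)(X(t))\in\mathcal E^+$,
\begin{equation}\label{eq:variation}
\partial_tY(X_i)=\sum_l\mathsf J_{il}\,Y(X_l)+\sum_m\frac{\partial\mathbf V_i}{\partial\mathbf p_m}(X(t))\,Y(\mathbf p_m).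
\end{equation}
We construct $N$ variations.

(i) \emph{Varying the initial point.} Let $\mathsf M_{il}=\sum_j\partial_l(D^jX_i)\,t^j/j!$. It lies in $\mathcal E^+$ by $(\ast_\theta)$, because $\deg\partial_lf\le\deg f-1$. Applying $\partial_l$ coefficientwise to $\partial_tX_i(t)=V_i(X(t))$ in $\mathbb C[X][[t]]$ gives $\partial_t\mathsf M=\mathsf J\mathsf M$. So for each $l$ the derivation with $Y(\mathbf p)=0$, $Y(X_i)=\mathsf M_{il}$ is a variation. The $t^0$-coefficient of $\mathsf M$ is the identity matrix.

(ii) \emph{Varying a coefficient.} We solve \eqref{eq:variation} by variation of constants. This requires an integration, which is possible in $\mathcal E^+$ only, so we must show that $\mathsf M^{-1}$ has entries in $\mathcal E^+$. Let $\mathsf w=\det\mathsf M\in\mathcal E^+$. Its $t^0$-coefficient is $1$. Differentiating the determinant row by row gives $\partial_t\mathsf w=h\mathsf w$ with $h=\sum_i\mathsf J_{ii}\in\mathcal E^+$. By (F2), $th=E\mathsf w/\mathsf w\in\mathcal O$ and $\pi(th)=j(\mathsf w)$. The $t^0$-coefficient of $th$ is $0$, because $h\in\mathcal E^+$. Hence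 $j(\mathsf w)=0$: the dominant term of $\mathsf w$ is $1$, and $\mathsf w=1+h'$ with $h'\in\mathcal E^+$, $v(h')>0$. So $\mathsf w^{-1}=\sum(-h')^l\in\mathcal E^+$, and $\mathsf M^{-1}$ has entries in $\mathcal E^+$. For each $m$ let $b\in(\mathcal E^+)^n$ be the vector with entries $(\partial\mathbf V_i/\partial\mathbf p_m)(X(t))$, and let $Z=\mathsf M\int_0\mathsf M^{-1}b$. Then $\partial_tZ=\mathsf JZ+b$. So the derivation with $Y(\mathbf p_m)=1$, $Y(\mathbf p_{m'})=0$ for $m'\ne m$, and $Y(X_i)=Z_i$ is a variation.

The matrix of these $N$ functionals on the basis $\mathsf d\mathbf p,\mathsf dX$ is block triangular with diagonal blocks the identity and $\mathsf M$, so its determinant is $\pm\mathsf w\ne0$. They give the required isomorphism $\mathcal H\cong\mathcal E^N$. Under it, $E$ corresponds to $t\nabla_t$, which we also denote by $E$.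

\medskip\noindent\emph{Step 3: the lattice and the type.}
We write forms in $\Omega_{\mathcal K_0}$ and their images in $\mathcal H$ alike. The set $S=\{\mathsf d\mathbf p_m,\mathsf dy_i,\varpi,\mathsf d\sigma\}$ spans $\mathcal H$, since $\mathsf dy_i=-X_i^{-2}\mathsf dX_i$. Let $L$ and $e_1,\dots,e_N$ be given by Lemma~\ref{lem:lattice}. The operator $\nabla=z\nabla_t=\gamma E$ on $\mathcal H$ extends $\nabla$ on $\Omega_{\mathcal K_0}$, satisfies $\nabla(f\omega)=(\delta f)\omega+f\nabla\omega$ for $f\in\mathcal E$, and preserves $L$. We claim that $L$ is the $\mathcal O$-span of $\mathfrak G$.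

First, $\nabla(fE^lx)=\gamma(Ef)E^lx+\gamma fE^{l+1}x$ gives by induction $\nabla^lx\in\gamma^lE^lx+\sum_{l'<l}\mathcal O\,E^{l'}x$. As $\gamma$ is a unit, $L$ is the $\mathcal O$-span of the $\nabla^lx$ with $x\in S$, $l<N$. Next put $P_l=\mathcal O\varpi+\sum_{l'<l}\mathcal O\,\mathsf d\sigma^{(l')}$. For $f\in\mathcal O$, \eqref{eq:nabla} gives
\[
\nabla(f\varpi)=(\delta f-f\sigma)\varpi+f\,\mathsf d\sigma,\qquad\nabla(f\,\mathsf d\sigma^{(l')})=(\delta f)\,\mathsf d\sigma^{(l')}+f\,\mathsf d\sigma^{(l'+1)}-f\sigma^{(l'+1)}\varpi,
\]
so $\nabla P_l\subset P_{l+1}$ by Step 1. By induction on $l$,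
\[
\nabla^l\varpi\in P_l,\qquad\nabla^l\mathsf dw\in\mathsf d(\delta^lw)+P_l\quad(w=y_i,\sigma),\qquad\nabla\mathsf d\mathbf p_m=0 .
\]
For $l<N$ the right-hand sides lie in the span of $\mathfrak G$, so $L$ does. Conversely $L$ contains $\mathsf d\mathbf p_m$ and $\varpi$; by induction on $l$ it contains $\mathsf d\sigma^{(l)}\in\nabla^l\mathsf d\sigma+P_l$, hence all $P_l$, and then $\mathsf dy_i^{(l)}\in\nabla^l\mathsf dy_i+P_l$. This proves the claim.

Choose $N$ labels whose forms $\omega_1,\dots,\omega_N$ are an $\mathcal O$-basis of $L$. Their determinant with respect to $\mathsf d\mathbf p,\mathsf dX$ is an element of $\mathcal K_0$ with nonzero image, hence a unit of $\mathcal K_0$. So the labels form a type $\Theta$, and the $\omega_a$ are a basis of $\Omega_{\mathcal K_0}$. Therefore $A_c,A_{ac}\in\mathcal K_0$. Their images are the coordinates of $\varpi$ and $\mathsf ds_a$ in the basis $(\omega_c)$ of $\mathcal H$. They lie in $\mathcal O$, because $\varpi\in L$ and $\mathsf ds_a=\nabla\omega_a+s_a\varpi\in L$. With Step 1 we see that $R_\Theta\subset\mathcal K_0$ and $\mathrm{ev}(R_\Theta)\subset\mathcal O$.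 The homomorphism $\pi\circ\mathrm{ev}\colon R_\Theta\to k$ is a point of $U_\Theta(k)$ that has $\sigma=1/\beta$ and satisfies all equations \eqref{eq:sigma} that do not involve $\eta$.

\medskip\noindent\emph{Step 4: $\bar\varpi$ lies in the image.}
Since $\delta(\mathcal O)\subset\mathfrak m$, the operator $\nabla$ induces a $k$-linear map $\bar\nabla$ on $\bar L=L/\mathfrak mL$, with $\bar\nabla\bar\omega_a=\sum_c\pi(B_{ac})\bar\omega_c$. Also $\bar\varpi=\sum_c\pi(A_c)\bar\omega_c$. So $\eta\in k^N$ solves the remaining equations if and only if $\bar\nabla(\sum\eta_a\bar\omega_a)=\bar\varpi$. From $E=\gamma^{-1}\nabla$ we get $\bar E=\beta\bar\nabla$, and it suffices to show $\bar\varpi\in\operatorname{Im}\bar E$.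

Write $\varpi=\sum f_ie_i$ with $f_i\in\mathcal O$, and $\mathsf dX_1/X_1=\sum\ell_ie_i$ with $\ell_i\in\mathcal E$; the $\ell_i$ need not lie in $\mathcal O$. By \eqref{eq:primitive}, $E(\mathsf dX_1/X_1)=-\gamma^{-1}\varpi$, and $E(\sum\ell_ie_i)=\sum(E\ell_i+b_i\ell_i)e_i$. For an index $i$ with $b_i=0$ this gives $E\ell_i=-\gamma^{-1}f_i\in\mathcal O$, so $0=\pi(E\ell_i)=-\beta\,\pi(f_i)$ by (F1), and $\pi(f_i)=0$. Hence
\[
\bar\varpi=\sum_{b_i\ne0}\pi(f_i)\,\bar e_i=\bar E\Bigl(\sum_{b_i\ne0}\pi(f_i)\,b_i^{-1}\bar e_i\Bigr).\qedhere
\]
\end{proof}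

\begin{remark}\label{rem:hyp}
Step 2 is the place where $(\ast_\theta)$ is needed for all variables. Take $D_\lambda$ with $\lambda=\beta$ a positive integer and $0<\theta<1$. The power series $X_2(t)$ is not in $\mathcal E^+$. But $v(tX_2)=\theta-1<0$, and $x_1=X_1(1+tX_2)^\beta$, $x_2=X_2/(1+tX_2)=t^{-1}-X_2^{-1}t^{-2}+\cdots$ solve the same differential equations in $\mathcal E$, with $v(x_i)<0$ and $j(x_1)=\beta$. So Step 1 goes through. A variation with $Y(\lambda)=1$, $Y(X_2)=0$ would satisfy $\partial_t(Y(X_1)/x_1)=x_2$, which has no solution in $\mathcal E$ because of the term $t^{-1}$.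
\end{remark}

\section{Rigidity of $\sigma$ on $\Sigma_\Theta$}\label{sec:rigid}

We construct the functional $\varphi$ of Section~\ref{sec:model} in general. The variety $U_\Theta$ may be singular, so we replace a point of it by a valuation ring $W$ of $\mathcal K$. A derivation $\xi$ of the residue field is a direction of motion, and it should give $\varphi(\mathsf dw)=\xi\pi(w)$. The difficulty is to prescribe $\varphi(\varpi)$ at will. For a unit $z$ this is impossible, since then $\varphi(\mathsf dz/z)=\xi\pi(z)/\pi(z)$. For $z$ in the maximal ideal the form $\mathsf dz/z$ has a pole, and this makes it independent of the regular forms in the limit.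

\begin{lemma}\label{lem:log}
Let $W\supset\mathbb Q$ be a valuation ring of $\mathcal K$ with maximal ideal $\mathfrak m_W$ and residue map $\pi\colon W\to\kappa$. Let $\xi$ be a derivation of $\kappa$, let $0\ne z\in\mathfrak m_W$, $\varpi=\mathsf dz/z$ and $c\in\kappa$. Let $\Omega'\subset\Omega$ be the $W$-module generated by $\mathsf dW$ and $\varpi$. There is an additive map $\varphi\colon\Omega'\to\kappa$ with
\[
\varphi(f\omega)=\pi(f)\varphi(\omega)\ \ (f\in W),\qquad\varphi(\mathsf dw)=\xi\pi(w)\ \ (w\in W),\qquad\varphi(\varpi)=c .
\]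
\end{lemma}

\begin{proof}
The formulas define $\varphi$ on generators, so we must show: if $\sum f_i\,\mathsf dw_i+g\varpi=0$ in $\Omega$ (a finite sum, $f_i,w_i,g\in W$), then $\sum\pi(f_i)\,\xi\pi(w_i)+\pi(g)c=0$. We move the relation to a regular local ring in which $z$ is a monomial.

There is a finitely generated $\mathbb Q$-algebra $\mathcal B\subset W$ with fraction field $\mathcal K$ that contains $f_i,w_i,g,z$: for each of finitely many field generators of $\mathcal K$, it or its inverse lies in $W$; adjoin these and the given elements. By Hironaka's theorem there is a projective birational morphism $\mathcal Y\to\operatorname{Spec}\mathcal B$ with $\mathcal Y$ regular such that the divisor of $z$ is supported on a simple normal crossings divisor. By the valuative criterion of properness, $\operatorname{Spec}W\to\operatorname{Spec}\mathcal B$ lifts to $\mathcal Y$. Let $R$ be the local ring of $\mathcal Y$ at the image of the closed point. It is regular, $\mathcal B\subset R\subset W$, $\mathfrak m_W\cap R=\mathfrak m_R$, and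
\[
z=\varepsilon\,x_1^{n_1}\cdots x_s^{n_s},\qquad\varepsilon\in R^\times,\quad n_j\ge1,
\]
where $x_1,\dots,x_s$ is part of a regular system of parameters, that is, their classes in $\mathfrak m_R/\mathfrak m_R^2$ are independent. We have $s\ge1$ because $z\in\mathfrak m_R$. A regular local ring essentially of finite type over a field of characteristic $0$ is essentially smooth; so $\Omega_R$ is free of rank $N$ and $\mathfrak m_R/\mathfrak m_R^2\to\Omega_R/\mathfrak m_R\Omega_R$ is injective. Hence $\Omega_R$ has a basis $\mathsf dx_1,\dots,\mathsf dx_s,\zeta_1,\dots,\zeta_{N-s}$, which is also a $\mathcal K$-basis of $\Omega$. Write in $\Omega_R$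
\begin{equation}\label{eq:regular}
\sum f_i\,\mathsf dw_i+g\,\varepsilon^{-1}\mathsf d\varepsilon=\sum P_j\,\mathsf dx_j+\sum Q_b\,\zeta_b,\qquad P_j,Q_b\in R .
\end{equation}
Since $\varpi=\varepsilon^{-1}\mathsf d\varepsilon+\sum n_jx_j^{-1}\mathsf dx_j$, the given relation says that the left side equals $-g\sum n_jx_j^{-1}\mathsf dx_j$ in $\Omega$. So $Q_b=0$ and $x_jP_j=-n_jg$. Taking $j=1$ gives $g\in\mathfrak m_R$, so $\pi(g)=0$. Apply to \eqref{eq:regular} the $R$-linear map $\Omega_R\to\kappa$ induced by the derivation $\xi\circ\pi|_R$. It kills $\mathsf dx_j$, as $\pi(x_j)=0$. We obtain $\sum\pi(f_i)\,\xi\pi(w_i)=0$, which together with $\pi(g)=0$ is the claim.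
\end{proof}

\begin{proposition}\label{prop:rigid}
If $F\supset\mathbb Q$ is a field and $x\in\Sigma_\Theta(F)$, then $\sigma(x)$ is algebraic over $\mathbb Q$. Consequently $\sigma$ is constant on each irreducible component of $\Sigma_\Theta$ over $\overline{\mathbb Q}$.
\end{proposition}

\begin{proof}
Suppose that $s=\sigma(x)$ is transcendental. The point $x$ gives a homomorphism $R_\Theta\to F$; let $\mathfrak p$ be its kernel and $\kappa_0\subset F$ the fraction field of $R_\Theta/\mathfrak p$. The linear system for $\eta$ in \eqref{eq:sigma} has coefficients in $\kappa_0$ and is solvable in $F$, so it has a solution $\eta\in\kappa_0^N$. Every local subring of a field is dominated by a valuation ring of that field. Let $W$ be a valuation ring of $\mathcal K$ that dominates $(R_\Theta)_{\mathfrak p}$, with residue field $\kappa\supset\kappa_0\ni s$. All coordinate functions lie in $W$, and their residues are their values at $x$. In particular $0\ne z\in\mathfrak m_W$. Extend $s$ to a transcendence basis of $\kappa$ over $\mathbb Q$; in characteristic $0$ the partial derivative with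 respect to $s$ extends to a derivation $\xi$ of $\kappa$, and $\xi s=1$. Let $\varphi$ be given by Lemma~\ref{lem:log} with $c=\xi s/s\ne0$. All $\omega_a$ and $\mathsf ds_a$ lie in $\Omega'$, being $\varpi$, zero, or differentials of coordinate functions. By \eqref{eq:uniform},
\[
\varphi(\nabla\omega_a)=\xi\pi(s_a)-\pi(s_a)\,c .
\]
If $\omega_a$ has a label $\mathsf dw$, then $\pi(s_a)=0$ by \eqref{eq:sigma}. If it has the label $\varpi$, then $\pi(s_a)=s$ and $\xi s-sc=0$. So $\varphi(\nabla\omega_a)=0$ for all $a$. As $\nabla\omega_a=\sum_{c'}B_{ac'}\omega_{c'}$ with $B_{ac'}\in W$, this says $\sum_{c'}\pi(B_{ac'})\varphi(\omega_{c'})=0$. By the last equations in \eqref{eq:sigma},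
\[
c=\varphi(\varpi)=\sum_{c'}\pi(A_{c'})\,\varphi(\omega_{c'})=\sum_a\eta_a\sum_{c'}\pi(B_{ac'})\,\varphi(\omega_{c'})=0,
\]
a contradiction.

For the second statement let $F$ be the function field of a component and $x$ its generic point. Then $\sigma(x)$ is algebraic, hence equal to some $a\in\overline{\mathbb Q}\subset F$, and $\sigma-a$ vanishes on the component.
\end{proof}

At this point the existence of a bound is proved. The function $\sigma$ takes finitely many values on $\Sigma_\Theta(\overline{\mathbb Q})$, so some $0\ne T\in\mathbb Q[\sigma]$ vanishes there. By the Nullstellensatz a power of $T$ lies in the ideal generated by $I_\Theta$ and \eqref{eq:sigma}, so $T(1/\beta)=0$ for the type of Proposition~\ref{prop:point}. As there are finitely many types, $\beta$ lies in a finite set that depends only on $n$ and $d$.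

\section{The explicit bound}\label{sec:effective}

An integer $\beta$ with $T(1/\beta)=0$, $0\ne T\in\mathbb Z[\sigma]$, divides the leading coefficient of $T$. So we need such a $T$ with bounded coefficients. The plan is to bound degrees by intersection theory and the effective Nullstellensatz, which turns each existence statement into a linear system of known size over $\mathbb Z$, and then to bound coefficients by Cramer's rule. Fix a type $\Theta$.

\subsection{Tools}
Varieties are considered over $\overline{\mathbb Q}$. The degree of an irreducible closed $Z\subset\mathbb A^m$ of dimension $r$ is the number of points in which it meets a general affine subspace of codimension $r$; the degree of a reducible $Z$ is the sum of the degrees of its irreducible components. An irreducible hypersurface of degree $e$ has an equation of degree $e$, and the zero set of one polynomial of degree at most $\Delta$, $\Delta\ge1$, has degree at most $\Delta$.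

\begin{enumerate}
\item[(I1)] B\'ezout inequality: $\deg(\bigcap Z_i)\le\prod\deg Z_i$.
\item[(I2)] An irreducible closed $U\subset\mathbb A^m$ is the set of common zeros of the polynomials of degree at most $\deg U$ that vanish on it \cite[Prop.~3]{heintz}.
\item[(I3)] The zero set $Z\subset\mathbb A^{m'}$ of polynomials $f_i$ of degree at most $\Delta$, $\Delta\ge1$, has at most $\Delta^{m'}$ irreducible components.
\item[(I4)] Koll\'ar's theorem \cite{kollar}: if $f_1,\dots,f_s\in F[x_1,\dots,x_q]$, with $F$ a field and $q\ge2$, have degree at most $\Delta$, $\Delta\ge3$, and no common zero over $\overline F$, then $1=\sum g_if_i$ with $g_i\in F[x_1,\dots,x_q]$ and $\deg g_if_i\le\Delta^q$.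
\item[(I5)] Cramer's rule: the rational solutions of a homogeneous linear system of rank $R$ with integer entries of absolute value at most $h$, $h\ge1$, are spanned by integer vectors whose entries are $0$ or $\pm$ minors of order $R$, hence at most $R!\,h^R$ in absolute value.
\end{enumerate}

\begin{proof}[Proof of (I2)]
Let $r=\dim U$. For $r=m$ there is nothing to prove, and for $r=m-1$ we take the equation of $U$. Let $r\le m-2$ and $x\in\mathbb A^m\setminus U$. Let $C\subset\mathbb P^m$ be the union of the lines that join $x$ to the points of the closure $\bar U$. It is irreducible of dimension at most $r+1$ and is not contained in the hyperplane at infinity $H_\infty\cong\mathbb P^{m-1}$, so $\dim(C\cap H_\infty)\le r$. A general linear subspace $\Lambda\subset H_\infty$ of dimension $m-r-2$ is disjoint from $C\cap H_\infty$, since $r+(m-r-2)<m-1$. Projection from $\Lambda$ restricts to a linear map $\mathrm{pr}\colon\mathbb A^m\to\mathbb A^{r+1}$. It is finite on $U$, because $\bar U\cap\Lambda=\emptyset$, so $\mathrm{pr}(U)$ is an irreducible hypersurface. The preimage of a general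 line is an affine subspace that meets $U$ in a finite set, with at least $\deg\mathrm{pr}(U)$ points and, by (I1), at most $\deg U$ points. So $\deg\mathrm{pr}(U)\le\deg U$. If $\mathrm{pr}(x)=\mathrm{pr}(x')$ with $x'\in U$, the line through $x$ and $x'$ lies in $C$ and meets $\Lambda$, which is impossible. So the equation of $\mathrm{pr}(U)$ pulls back to a polynomial of degree at most $\deg U$ that vanishes on $U$ and not at $x$.
\end{proof}

\begin{proof}[Proof of (I3)]
Choose linear combinations $g_1,\dots,g_{m'}$ of the $f_i$ successively, so that $g_{l+1}$ does not vanish identically on any component of $Z_l=Z(g_1,\dots,g_l)$ that is not contained in $Z$. By induction and Krull's principal ideal theorem, each component of $Z_l$ not contained in $Z$ has codimension $l$; for $l=m'$ it is a point. A component $Y$ of $Z$ lies in a component $Y'$ of $Z_{m'}$. If $Y'\not\subset Z$, then $Y'$ is a point, so $Y'=Y\subset Z$, a contradiction. Hence $Y'\subset Z$ and $Y'=Y$. So the number of components of $Z$ is at most $\deg Z_{m'}\le\Delta^{m'}$, by (I1).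
\end{proof}

For an integer polynomial $f$ let $|f|$ be the sum of the absolute values of its coefficients. Then $|f+g|\le|f|+|g|$, $|fg|\le|f|\,|g|$, and $\sum_x|\partial f/\partial x|\le\deg(f)\,|f|$, the sum running over the variables. Counting the monomials $1$ and $X_i^l$, $1\le l\le d$, gives $\mu\ge1+nd\ge3$. Since $N=n(\mu+1)$,
\[
N\ge4,\qquad nd+2\le N,\qquad\mu\le N,\qquad n\le N/4 .
\]
All numerical estimates below use only these inequalities.

\subsection{Size of the coordinate functions}
We work in $\mathbb Z[\mathbf p,y]$, with total degrees. Put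
\[
\tilde V_i=\sum_\alpha\mathbf p_{i\alpha}\,y^{(d,\dots,d)-\alpha},\qquad\Phi=y_1\tilde V_1,\qquad\Pi=y_1\cdots y_n,\qquad\tilde\delta=-\sum_iy_i^2\tilde V_i\,\frac\partial{\partial y_i}.
\]
Then $\mathbf V_i=\Pi^{-d}\tilde V_i$, $z=\Pi^d/\Phi$ and $\mathbf Dy_i=-y_i^2\Pi^{-d}\tilde V_i$, so $\delta=\Phi^{-1}\tilde\delta$. We have $|\Phi|=|\tilde V_i|=\mu\le N$ and $\deg y_i\tilde V_i\le nd+2\le N$. Therefore $\deg\Phi\le N$,
\[
\deg\tilde\delta f\le\deg f+N,\qquad|\tilde\delta f|\le N\deg(f)\,|f|,\qquad|\tilde\delta\Phi|\le N^3 .
\]
From $\tilde\delta\Pi/\Pi=-\sum y_i\tilde V_i$ we get $\sigma=\delta z/z=-\Phi^{-1}(d\sum y_i\tilde V_i+\tilde\delta\Phi/\Phi)$, and $\delta(F/\Phi^l)=(\Phi\,\tilde\delta F-lF\,\tilde\delta\Phi)/\Phi^{l+2}$. Hence $y_i^{(l)}=F_{i,l}/\Phi^{2l}$ and $\sigma^{(l)}=G_l/\Phi^{2l+2}$, where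
\begin{align*}
F_{i,0}&=y_i, & F_{i,l+1}&=\Phi\,\tilde\delta F_{i,l}-2l\,F_{i,l}\,\tilde\delta\Phi,\\
G_0&=-\tilde\delta\Phi-d\,\Phi\textstyle\sum_iy_i\tilde V_i, & G_{l+1}&=\Phi\,\tilde\delta G_l-(2l+2)\,G_l\,\tilde\delta\Phi .
\end{align*}
Each step raises the degree by at most $2N$, and $\deg G_0\le2N$. So $\deg F_{i,l}\le1+2Nl$ and $\deg G_l\le2N(l+1)$. For $l\le N-1$,
\begin{align*}
|F_{i,l+1}|&\le\bigl(N^2(1+2Nl)+2lN^3\bigr)|F_{i,l}|\le4N^4|F_{i,l}|\le N^5|F_{i,l}|,\\
|G_{l+1}|&\le\bigl(N^2\cdot2N(l+1)+(2l+2)N^3\bigr)|G_l|\le4N^4|G_l|\le N^5|G_l|,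
\end{align*}
and $|G_0|\le N^3+dn\mu^2\le2N^3\le N^4$. Thus for $l\le N$ each $y_i^{(l)}$ and $\sigma^{(l)}$ is of the form $F/\Phi^j$ with
\[
\deg F\le2N(N+1),\qquad|F|\le N^{5N+4}\le N^{6N},\qquad j\le2N+2 .
\]
Every member of $\mathfrak G$ and every $\mathsf ds_a$ can be written as $\chi/\psi$, where $\psi$ is an integer polynomial and $\chi$ is a vector of integer polynomials with respect to the basis $\mathsf d\mathbf p,\mathsf dy$. For $0$ and $\mathsf d\mathbf p_m$ take $\psi=1$. The other cases are as follows.
\begin{itemize}
\item $\mathsf d(F/\Phi^j)=\Phi^{-j-1}(\Phi\,\mathsf dF-jF\,\mathsf d\Phi)$. The entries of $\chi$ have degree at most $N+2N(N+1)\le4N^2$ and norm at most $N\cdot2N(N+1)N^{6N}+(2N+2)N^{6N}N^2=4N^2(N+1)N^{6N}\le N^{6N+5}$. Also $\deg\psi\le N(2N+3)\le4N^2$ and $|\psi|\le N^{2N+3}$.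
\item $\varpi=(\Phi\Pi)^{-1}\bigl(d\,\Phi\sum_i(\Pi/y_i)\,\mathsf dy_i-\Pi\,\mathsf d\Phi\bigr)$. All degrees are at most $2N$, the entries of $\chi$ have norm at most $dN+N^2\le2N^2$, and $|\psi|\le N$.
\end{itemize}
If $\omega_c=\chi_c/\psi_c$, the coefficient of $\omega_c$ in a form $\chi/\psi$ is $\psi_c\det(\chi_1,\dots,\chi,\dots,\chi_N)$ divided by $\psi\det(\chi_1,\dots,\chi_N)$, with $\chi$ in position $c$. Hence every coordinate function \eqref{eq:coord} is a quotient $P_j/Q_j$ of integer polynomials with
\[
\deg P_j,\deg Q_j\le4N^3+4N^2\le N^5,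
\]
\[
|P_j|,|Q_j|\le N!\,N^{N(6N+5)}N^{2N+3}\le N^{6N^2+8N+3}\le N^{N^4},
\]
where the last step uses $6N^2+8N+3\le9N^2\le N^4$. For $\mathbf p_m$ and $y_i$ we take $Q_j=1$. The number of coordinates is $m=N+nN+(N+1)+1+N+N^2$, and together with $\eta$ there are
\[
m'=m+N\le\tfrac54N^2+4N+2\le4N^2 .
\]

\subsection{Equations for $\Sigma_\Theta$}
Identify the coordinates $\mathbf p,y$ of $\mathbb A^m$ with the variables of the $P_j,Q_j$. Over the open set $\prod Q_j\ne0$, the variety $\{Q_jw_j-P_j=0\text{ for all }j\}$ is the graph, which is irreducible. A polynomial over $\overline{\mathbb Q}$ vanishes on the graph if and only if it vanishes after the substitution $w_j=P_j/Q_j$. In each degree this is a linear condition defined over $\mathbb Q$, so these polynomials are the $\overline{\mathbb Q}$-span of $I_\Theta$. Thus $U_\Theta$ is the closure of the graph over $\overline{\mathbb Q}$, an irreducible component of a variety given by at most $4N^2$ equations of degree at most $N^5+1\le N^6$. By (I1),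
\[
\deg U_\Theta\le\Delta:=N^{24N^2}.
\]
By (I2), $U_\Theta$ is the zero set of the polynomials $\sum_{|\nu|\le\Delta}c_\nu w^\nu$ that vanish on it. Substituting and multiplying by $\prod Q_j^\Delta$, the condition is $\sum_\nu c_\nu\prod_jP_j^{\nu_j}Q_j^{\Delta-\nu_j}=0$. Comparing coefficients gives a homogeneous linear system for the $c_\nu$. Its entries are integers bounded by $(N^{N^4})^{4N^2\Delta}\le N^{N^{24N^2+7}}$, and it has at most $(1+\Delta)^{4N^2}\le(N^{25N^2})^{4N^2}=N^{100N^4}$ unknowns, which bounds its rank. By (I5) and $R!\le R^R$, the solution space is spanned by integer polynomials with coefficients bounded by a number $h_1$ with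
\[
\log_Nh_1\le N^{100N^4}\bigl(100N^4+N^{24N^2+7}\bigr)\le N^{100N^4+24N^2+8}\le N^{102N^4},
\]
using $100N^4\le N^8$ and $24N^2+8\le25N^2\le2N^4$. These polynomials lie in $I_\Theta$. The equations \eqref{eq:sigma} have degree at most $3$ and coefficients $\pm1$, since the monomials $\eta_aA_{ac}$, $\eta_as_aA_c$, $A_c$ are distinct. So $\Sigma_\Theta(\overline{\mathbb Q})$ is the zero set in $\mathbb A^{m'}$ of finitely many integer polynomials $f_i$ of degree at most $\Delta$ with coefficients bounded by $h_1$, and the $f_i$ vanish at every $F$-point of $\Sigma_\Theta$, for every field $F\supset\mathbb Q$.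

\subsection{A polynomial for the values of $\sigma$}
By (I3), $\Sigma_\Theta$ has at most $\Delta^{m'}\le N^{96N^4}$ components, so by Proposition~\ref{prop:rigid} the function $\sigma$ takes at most $\Delta^{m'}$ values on $\Sigma_\Theta(\overline{\mathbb Q})$. The set of values is Galois stable, because the $f_i$ have rational coefficients. So the product $T_0$ of the $\sigma-a$ over these values $a$ lies in $\mathbb Q[\sigma]$. We control the degree of $T_0$ but not its coefficients, and we use it only to show that a certain linear system has a solution.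

Let $\zeta$ be a new variable. The polynomials $f_i$ and $1-\zeta T_0(\sigma)$ have no common zero in $\mathbb A^{m'+1}$, and their degrees are at most $\Delta_1:=\Delta^{m'}+1\le N^{97N^4}$. By (I4), $1=\sum g_if_i+g\,(1-\zeta T_0)$ over $\mathbb Q$, with $\deg g_if_i\le\Delta_2:=\Delta_1^{m'+1}$. Put $\zeta=1/T_0$ and multiply by $T_0^{\Delta_2}$. A monomial $w^\nu\zeta^l$ of $g_i$ becomes $w^\nu T_0^{\Delta_2-l}$, so $T_0^{\Delta_2}=\sum\tilde g_if_i$ with
\[
\deg\tilde g_if_i\le\Delta_2(1+\deg T_0)\le\Delta_3:=\Delta_1^{m'+2}\le\Delta_1^{5N^2}\le N^{485N^6}.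
\]
Consider the identity $T=\sum g_if_i$, where $T\in\mathbb Q[\sigma]$ has degree at most $\Delta_3$ and $\deg g_if_i\le\Delta_3$, as a homogeneous linear system in the coefficients of $T$ and of the $g_i$. It has a solution with $T=T_0^{\Delta_2}\ne0$. It has one equation for each monomial of degree at most $\Delta_3$ in $m'$ variables, so its rank is at most $(\Delta_3+1)^{m'}\le(N^{486N^6})^{4N^2}=N^{1944N^8}$, whatever the number of the $f_i$. Its entries are $0$, $\pm1$ or coefficients of the $f_i$. Among the spanning vectors in (I5) there is one with $T\ne0$. So there is $0\ne T\in\mathbb Z[\sigma]$ in the ideal generated by the $f_i$, with coefficients bounded by a number $h_2$ with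
\[
\log_Nh_2\le N^{1944N^8}\bigl(1944N^8+N^{102N^4}\bigr)\le N^{1944N^8+103N^4}\le N^{1945N^8}\le N^{N^{14}},
\]
using $103\le N^4$ and $1945\le N^6$.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Take the type $\Theta$ and the point of $\Sigma_\Theta(k)$ from Proposition~\ref{prop:point}. The $f_i$ vanish at this point, so $T(1/\beta)=0$. Write $T=\sum_{l\le l_1}T_l\,\sigma^l$ with $T_{l_1}\ne0$. Multiplying by $\beta^{l_1}$ gives $T_{l_1}=-\sum_{l<l_1}T_l\,\beta^{l_1-l}$, so $\beta$ divides $T_{l_1}$ and
\[
\beta\le|T_{l_1}|\le h_2\le N^{N^{N^{14}}}=J(n,d).\qedhere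
\]
\end{proof}

By Section~\ref{sec:reduction}, this completes the proofs of Theorems~\ref{thm:lf} and~\ref{thm:growth} and of Corollary~\ref{cor:closed}.

\begin{thebibliography}{9}

\bibitem{heintz}
Heintz, Theoret. Comput. Sci. 24 (1983).

\bibitem{kollar}
Koll\'ar, J. Amer. Math. Soc. 1 (1988).

\bibitem{source}
\emph{Locally finite and locally nilpotent derivations with applications to polynomial flows, morphisms, and $\mathbb{G}a$-actions. II},
\texttt{https://www.ams.org/journals/proc/}\allowbreak\texttt{1994-121-03/}\allowbreak\texttt{S0002-9939-1994-1185282-0/}\allowbreak\texttt{S0002-9939-1994-1185282-0.pdf}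

\end{thebibliography}
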